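\title{Loop space homology of $p$-completed classifying spaces need not be finitely generated}

\begin{abstract}
Let $G$ be a finite group, $p$ a prime and $k$ a field of characteristic $p$. It has been conjectured that the Pontryagin algebra $H_*(\Omega BG^\wedge_p;k)$ is always finitely generated, and that it either has polynomial growth or contains a free algebra on two generators. We show that finite generation fails at every prime, for a semidirect product of an abelian $p$-group by an abelian $p'$-group; at $p=2$ the normal subgroup can be taken elementary abelian. The proof passes to the Ext algebra of a ring of invariants of a diagonal group action and finds in it a module of syzygies, over a tensor product of two free algebras, that needs new generators in every degree.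
\end{abstract}

\section{Introduction}

Let $G$ be a finite group, $p$ a prime and $k$ a field of characteristic $p$. Let $BG^\wedge_p$ be the Bousfield--Kan $p$-completion of the classifying space $BG$. We use two standard properties of it: the map $BG\to BG^\wedge_p$ is an isomorphism on mod $p$ homology, and $\pi_1(BG^\wedge_p)=G/O^p(G)$, where $O^p(G)$ is the smallest normal subgroup of $G$ with quotient a $p$-group. Composition of loops makes $H_*(\Omega BG^\wedge_p;k)$ a graded $k$-algebra, under the Pontryagin product.

If $G$ is a $p$-group, then $BG$ is already $p$-complete, the loop space is the discrete group $G$, and the algebra is the group algebra $kG$. So in general the algebra is a graded substitute for $kG$, built from a space with the mod $p$ cohomology of $G$. At the other extreme $O^p(G)=G$. Then $BG^\wedge_p$ is simply connected, the algebra is connected, and it is computed from the cochain algebra $C^*(BG;k)$ by the bar construction. One can ask how large it is. Say that it has \emph{polynomial growth} if there are constants $C$ and $d$ with $\dim_kH_n(\Omega BG^\wedge_p;k)\le Cn^d$ for all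 $n\ge1$. For $p=2$ and $G=A_4$ the algebra is finitely generated, of dimensions $1,1,2,2,2,\dots$ (Example~\ref{ex:A4}), while for $G=\mathbb F_4^2\rtimes\mathbb F_4^\times$ it contains a free algebra on two generators (Example~\ref{ex:veronese}) and so grows exponentially. The input of these computations is a finitely generated commutative ring, and it is natural to expect a finitely generated output. The following conjecture is posed in \cite{loops}.

\begin{quote}
\textbf{Conjecture.} \emph{For any finite group $G$, the $k$-algebra $H_*(\Omega BG^\wedge_p;k)$ is finitely generated. Furthermore, either it has polynomial growth or it contains a free algebra on two generators.}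
\end{quote}

We show that the first assertion is false at every prime.

\begin{theorem}\label{thm:two}
There is a finite group $G=V\rtimes H$, with $V$ an elementary abelian $2$-group and $H$ abelian of odd order, such that for every field $k$ of characteristic $2$ the algebra $H_*(\Omega BG^\wedge_2;k)$ is not finitely generated. Hence the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:all}
For every prime $p$ there is a finite group $G=V\rtimes H$, with $V$ a homocyclic abelian $p$-group and $H$ an abelian $p'$-group, such that for every field $k$ of characteristic $p$ the algebra $H_*(\Omega BG^\wedge_p;k)$ is not finitely generated. For $k$ algebraically closed it contains a free algebra on two generators.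
\end{theorem}

Here \emph{homocyclic} means a direct sum of cyclic groups of one order, and a $p'$-group is a group of order prime to $p$. The second assertion of the conjecture, the growth dichotomy, is not settled here in general.

The proof of Theorem~\ref{thm:two} has four parts. First, for an elementary abelian $2$-group $V$ with a diagonal action of $H$, the loop space homology surjects onto the Ext algebra $\mathsf E_R$ of a ring $R$ spanned by the monomials whose exponents lie in a lattice $L$, and $L$ can be prescribed almost freely (Sections~\ref{sec:bar} and~\ref{sec:groups}). Second, $R$ is a domain, but dividing it by pure powers $y_z^n$ changes the Ext algebra only by a free extension of finite rank, and the quotient $A$ has many zero divisors (Section~\ref{sec:regular}). Third, if $A$ has elements $a_i,c_j$ with $a_ia_j=c_ic_j=0$ and $a_ic_j\ne0$, then the tensor product $\Gamma$ of two free algebras appears in $\mathsf E_A$, and a map between finitely generated free $\Gamma$-modules can have a kernel that is not finitely generated (Section~\ref{sec:gamma}, where Example~\ref{ex:toy} shows the mechanism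 by hand). Fourth, we build a lattice in $\mathbb Z^{25}$ that realizes such a map (Section~\ref{sec:lattice}) and show that the generators of the kernel give indecomposable elements of $\mathsf E_A$ (Section~\ref{sec:indec}). For Theorem~\ref{thm:all} the cochains are described by an $A_\infty$-algebra that may have higher products, and the parameters of the lattice are chosen so that these products miss the part of $A$ that matters (Section~\ref{sec:all}).

\medskip
\noindent\textbf{Conventions.} If $k\subset K$ are fields, then $H_*(\Omega X;K)=H_*(\Omega X;k)\otimes_kK$ as algebras, so finite generation over $k$ implies finite generation over $K$. We therefore work over an algebraically closed field $K$ of characteristic $p$; the groups that we construct do not depend on $K$. An algebra and its opposite are finitely generated together and contain a free algebra on two generators together, so we allow isomorphisms ``up to opposite''. We write $\mathbb N=\{0,1,2,\dots\}$ and $\epsilon_i$ for the unit vectors of $\mathbb Z^m$. A graded vector space is \emph{of finite type} if it is finite-dimensional in each degree.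

\section{Bar constructions, loop spaces and monomial algebras}\label{sec:bar}

\subsection*{The algebra $\mathsf E(C)$}
Let $C$ be an augmented differential graded algebra (dga) over $K$, graded cohomologically, with augmentation ideal $C_+$. Its reduced bar construction is $\operatorname{Bar}C=\bigoplus_{l\ge0}C_+^{\otimes l}$. The element $[c_1|\cdots|c_l]$ has \emph{length} $l$ and degree $\sum_i(|c_i|-1)$. The coproduct is deconcatenation,
\[
\Delta[c_1|\cdots|c_l]=\sum_{i=0}^l[c_1|\cdots|c_i]\otimes[c_{i+1}|\cdots|c_l],
\]
and the differential is the coderivation that sends $[c_1|\cdots|c_l]$ to the sum of the terms $\pm[\cdots|dc_i|\cdots]$ and $\pm[\cdots|c_ic_{i+1}|\cdots]$, with the usual Koszul signs. By the K\"unneth theorem $H(\operatorname{Bar}C)$ is a coalgebra. We let $\mathsf E(C)$ be its graded dual, with product $(fg)(x)=(f\otimes g)(\Delta x)$. This is a contravariant functor from augmented dgas to graded algebras.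

\begin{lemma}\label{lem:bar}
A quasi-isomorphism $C\to C'$ of augmented dgas induces an isomorphism $\mathsf E(C')\to\mathsf E(C)$. If $H(C_+)$ is of finite type and concentrated in degrees $\ge2$, then $H(\operatorname{Bar}C)$ is of finite type.
\end{lemma}

\begin{proof}
The elements of length at most $l$ form a subcomplex $\mathrm F_l$, and $\mathrm F_l/\mathrm F_{l-1}$ is the complex $C_+^{\otimes l}$, shifted, with homology $H(C_+)^{\otimes l}$. By induction on $l$ and the five lemma the maps $\mathrm F_l\to\mathrm F'_l$ are quasi-isomorphisms, and homology commutes with the union over $l$. Under the second hypothesis the shifted space $H(C_+)^{\otimes l}$ is of finite type and lies in degrees $\ge l$, so only the lengths $l\le j$ contribute to degree $j$.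
\end{proof}

Often $C$ carries a second grading by $\mathbb N^m$, the \emph{multidegree}, preserved by the product and the differential, with $C_0=K$ and each $C_\lambda$ finite-dimensional. Then $\operatorname{Bar}C$ is finite-dimensional in each multidegree, and we define $\mathsf E(C)$ by dualizing in each degree and multidegree. If $H(\operatorname{Bar}C)$ is of finite type, each degree involves only finitely many multidegrees, and the two definitions of $\mathsf E(C)$ agree.

\subsection*{Loop spaces}
For a pointed space or simplicial set $X$, let $C^*(X;K)$ be the dga of normalized cochains, augmented by the base point.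

\begin{proposition}[Adams, Eilenberg--Moore]\label{prop:loops}
If $X$ is simply connected and $H_*(X;K)$ is of finite type, then $H_*(\Omega X;K)\cong\mathsf E(C^*(X;K))$ as algebras, up to opposite.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:bar} we may replace the singular complex of $X$ by the weakly equivalent simplicial set $Y$ of those singular simplices whose $1$-skeleton lies at the base point. Let $D_*$ be the normalized chain coalgebra of $Y$; its reduced part $\bar D_*$ lies in degrees $\ge2$. Adams' theorem says that the cobar construction $\operatorname{Cob}D_*$, the tensor algebra on the desuspension of $\bar D_*$, is connected to $C_*(\Omega X;K)$ by quasi-isomorphisms of dgas, up to opposite. Evaluation of cochains on chains gives a chain map from $\operatorname{Bar}C^*(Y)$ to the graded dual of $\operatorname{Cob}D_*$, under which deconcatenation is adjoint to concatenation. Filter both sides by length. The filtrations are finite in each degree, because $\bar D_*$ lies in degrees $\ge2$, and on the graded pieces the map is $(\bar D^*)^{\otimes l}\to(\bar D_*^{\otimes l})^*$, a quasi-isomorphism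 because $H_*(Y;K)$ is of finite type. So $H(\operatorname{Bar}C^*(Y))$ is dual to $H(\operatorname{Cob}D_*)$. Both are of finite type, and dualizing gives the claim.
\end{proof}

\subsection*{Monomial algebras}
A \emph{monomial algebra} is a commutative $\mathbb N^m$-graded algebra $Q$ with a basis of homogeneous elements, the \emph{monomials}, such that $1$ is a monomial, each multidegree contains at most one monomial, and a product of two monomials is a monomial or $0$. We view $Q$ as an augmented dga with zero differential, with $Q_+$ spanned by the monomials $b\neq1$ and with a cohomological degree that is a linear function of the multidegree, and we assume that these degrees are even or that $p=2$. Write $\mathsf E_Q=\mathsf E(Q)$.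

The bar differential is then $[b_1|\cdots|b_l]\mapsto\sum_i(-1)^i[\cdots|b_ib_{i+1}|\cdots]$ up to an overall sign, which changes neither cycles nor boundaries. The multigraded dual of $\operatorname{Bar}Q$ is therefore the free algebra $\Omega_Q$ on generators $b^\vee$, one for each monomial $b\ne1$, with
\begin{equation}\label{eq:cobar}
d(b^\vee)=\sum_{rr'=b}r^\vee r'^\vee,\qquad d(xy)=d(x)y+(-1)^{|x|}x\,d(y).
\end{equation}
The sum is over ordered pairs of monomials $r,r'\ne1$, and from now on $|x|$ denotes the length of a word $x$. Thus $\mathsf E_Q=H(\Omega_Q)$ is graded by length $l$ and multidegree $\beta$. Since $\operatorname{Bar}Q$ computes Tor, the space $\mathsf E_Q^{l,\beta}$ is dual to $\operatorname{Tor}^Q_l(K,K)_\beta$, naturally in $Q$; this is why we call $\mathsf E_Q$ the Ext algebra of $Q$.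

Let $Q''$ be the quotient of $Q$ by an ideal spanned by monomials. If $b$ lies outside the ideal, so do all its factors. Hence $\Omega_{Q''}$ is a sub-dga of $\Omega_Q$, and the inclusion induces the \emph{canonical map} $\mathsf E_{Q''}\to\mathsf E_Q$.

We recall one standard computation. Let $q\ge2$ and $\Lambda=K[t_1,\dots,t_m]/(t_1^q,\dots,t_m^q)$ with $t_i$ in multidegree $\epsilon_i$. Then $\mathsf E_\Lambda=\operatorname{Ext}_\Lambda(K,K)$ is the graded tensor product of the Ext algebras of the factors, and
\begin{equation}\label{eq:truncated}
\mathsf E_\Lambda=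
\begin{cases}
K[x_1,\dots,x_m]&\text{if } q=2=p,\\
\bigwedge(x_1,\dots,x_m)\otimes K[y_1,\dots,y_m]&\text{if } q\ge3,
\end{cases}
\end{equation}
where $x_i$ has length $1$ and multidegree $\epsilon_i$, and $y_i$ has length $2$ and multidegree $q\epsilon_i$. (For $m=1$ the periodic resolution with maps $t$ and $t^{q-1}$ gives the dimensions; $x^2=0$ for $q\ge3$ because length $2$ is concentrated in multidegree $q\neq2$.)

\section{From lattices to groups}\label{sec:groups}

We attach a group to a lattice so that the invariant part of the cochains of $V$ is the part whose multidegree lies in the lattice. Fix a power $q$ of $p$, an integer $n$ prime to $p$, and a subgroup $L$ with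
\begin{equation}\label{eq:L}
n\mathbb Z^m\subset L\subset\mathbb Z^m,\qquad\epsilon_i\notin L\quad\text{for all }i.
\end{equation}
Choose $f\ge1$ with $n\mid p^f-1$, and let $O=W(\mathbb F_{p^f})$ be the ring of Witt vectors: a complete discrete valuation ring with uniformizer $p$ and residue field $\mathbb F_{p^f}$, free of rank $f$ over $\mathbb Z_p$. By Hensel's lemma the group $\mu_n(O)$ of $n$-th roots of unity is cyclic of order $n$ and reduces injectively modulo $p$. Put
\[
V=(O/q)^m,\qquad H=\Big\{s\in\mu_n(O)^m:\ \prod_is_i^{\lambda_i}=1\text{ for all }\lambda\in L\Big\},\qquad G=V\rtimes H,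
\]
with $H$ acting diagonally. As a group $V\cong(\mathbb Z/q)^{mf}$, and $H$ is an abelian $p'$-group. Fix an embedding $\mathbb F_{p^f}\subset K$ and let $\chi_i\colon H\to K^\times$ be the $i$-th coordinate reduced modulo $p$. The pairing $\mu_n^m\times(\mathbb Z/n)^m\to\mu_n$, $(s,\lambda)\mapsto\prod s_i^{\lambda_i}$, is perfect and $H$ is the annihilator of $L/n\mathbb Z^m$. Hence
\begin{equation}\label{eq:chi}
\chi^\lambda:=\prod_i\chi_i^{\lambda_i}\text{ is trivial if and only if }\lambda\in L.
\end{equation}

Let $\Lambda=K[t_1,\dots,t_m]/(t_i^q)$ and let $\mathcal U=(\operatorname{Bar}\Lambda)^*$ be the dual dga, with cohomological degree the length. It is the direct sum of the finite-dimensional complexes $\mathcal U_\lambda$ dual to $(\operatorname{Bar}\Lambda)_\lambda$, and $H(\mathcal U)$ is given by \eqref{eq:truncated}. Put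
\[
C=\bigoplus_{\lambda\in L\cap\mathbb N^m}\mathcal U_\lambda .
\]
This is a multigraded sub-dga with $C_0=K$. Its cohomology is of finite type, and $H^1(C)=0$ because $H^1(\mathcal U)$ lies in the multidegrees $\epsilon_i\notin L$. By Lemma~\ref{lem:bar} the two definitions of $\mathsf E(C)$ agree. Over $K$ each character $\chi_i$ of $V$ comes with its Frobenius twists, so we also need
\[
\tilde\Lambda=K[t_{i,\phi}:1\le i\le m,\ 0\le\phi<f]/(t_{i,\phi}^q),\qquad\tilde C=\big((\operatorname{Bar}\tilde\Lambda)^*\big)^H,
\]
where $H$ acts on $t_{i,\phi}$ by $\chi_i^{p^\phi}$.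

\begin{proposition}\label{prop:groups}
Up to opposite, $H_*(\Omega BG^\wedge_p;K)\cong\mathsf E(\tilde C)$, and there is a surjection of algebras $\mathsf E(\tilde C)\to\mathsf E(C)$.
\end{proposition}

\begin{proof}
\emph{Step 1: $KV\cong\tilde\Lambda$, equivariantly.} Let $J$ be the augmentation ideal of $KV$. Then $J/J^2\cong V\otimes_{\mathbb Z}K=(\mathbb F_{p^f}\otimes_{\mathbb F_p}K)^m$, and $\mathbb F_{p^f}\otimes_{\mathbb F_p}K\cong K^f$ through the $f$ embeddings $x\mapsto x^{p^\phi}$. So $J/J^2$ is the sum of the characters $\chi_i^{p^\phi}$. Since $p\nmid|H|$, the map $J\to J/J^2$ splits over $H$, and we lift a basis of eigenvectors to eigenvectors $t_{i,\phi}\in J$. Every $x=\sum_vc_v(v-1)\in J$ satisfies $x^q=\sum_vc_v^q(v^q-1)=0$. This gives an $H$-equivariant map of augmented algebras $\tilde\Lambda\to KV$. It is surjective because $J$ is nilpotent, and both sides have dimension $q^{mf}$.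

\emph{Step 2: $C^*(BG;K)$ and $C^*(BV;K)^H$ are quasi-isomorphic as augmented dgas.} Let $G$ act on the set $V$, with $V$ acting by translation and $H$ by its given action, and hence on the simplicial set $EV$ with $EV_j=V^{j+1}$. The projections $EG\leftarrow EV\times EG\to EV$ induce maps of dgas
\[
C^*(EG)^G\longrightarrow C^*(EV\times EG)^G\longleftarrow C^*(EV)^G,
\]
augmented by evaluation at the base vertices, where $C^*(X)^G=\operatorname{Hom}_{KG}(C_*(X),K)$. The three simplicial sets are contractible, and their normalized chain groups are permutation modules. The action on $EG$ and on $EV\times EG$ is free. The stabilizer of a simplex of $EV$ meets $V$ trivially, so its order is prime to $p$ and the permutation module is projective. Thus all three chain complexes are projective resolutions of $K$ over $KG$, and both maps are quasi-isomorphisms. Finally $C^*(EG)^G=C^*(BG)$ and $C^*(EV)^G=C^*(BV)^H$.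

\emph{Step 3: $C^*(BV;K)^H\cong\tilde C$.} The normalized chains of $BV$ have the basis $(g_1,\dots,g_j)$ with all $g_i\neq1$, and the Alexander--Whitney coproduct is deconcatenation. Send $(g_1,\dots,g_j)$ to $[g_1-1|\cdots|g_j-1]\in\operatorname{Bar}KV$. This is an $H$-equivariant isomorphism of coalgebras. Let $o_i$ denote the bar element with the $i$-th entry omitted. By $(g-1)(g'-1)=(gg'-1)-(g-1)-(g'-1)$, the bar differential $\sum_{i=1}^{j-1}(-1)^i[\cdots|x_ix_{i+1}|\cdots]$ equals the alternating sum of the inner faces plus $-\sum_{i=1}^{j-1}(-1)^i(o_i+o_{i+1})=o_1+(-1)^jo_j$, which is the contribution of the two outer faces. So the differentials agree. Now dualize, use Step 1 and take invariants.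

\emph{Step 4: the loop space.} We have $H^1(BG;K)=H^1(BV;K)^H=((J/J^2)^*)^H$, and the characters of $H$ on $(J/J^2)^*$ are the $\chi_i^{-p^\phi}$. If one of them were trivial, then $p^\phi\epsilon_i\in L$ by \eqref{eq:chi}, and so $\epsilon_i\in L$ because $p$ is a unit modulo $n$; this contradicts \eqref{eq:L}. Hence $G$ has no quotient of order $p$, so $O^p(G)=G$ and $BG^\wedge_p$ is simply connected. Its homology $H_*(BG;K)$ is of finite type. Proposition~\ref{prop:loops}, Lemma~\ref{lem:bar} and Steps 2 and 3 give the first claim.

\emph{Step 5: the retract.} Let $H$ act on $t_i\in\Lambda$ by $\chi_i$. It acts on $\mathcal U_\lambda$ by $\chi^{-\lambda}$, so $C=\mathcal U^H$ by \eqref{eq:chi}. The equivariant maps $\Lambda\to\tilde\Lambda\to\Lambda$ given by $t_i\mapsto t_{i,0}$, and by $t_{i,0}\mapsto t_i$, $t_{i,\phi}\mapsto0$ for $\phi\ne0$, compose to the identity. They induce maps $C\to\tilde C\to C$ and then $\mathsf E(C)\to\mathsf E(\tilde C)\to\mathsf E(C)$ with composite the identity.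
\end{proof}

So it suffices to find $L$ and $q$ for which $\mathsf E(C)$ is not finitely generated. For a subgroup $L\subset\mathbb Z^m$ let
\[
R_L=\operatorname{span}\{y^\beta:\beta\in L\cap\mathbb N^m\}\subset K[y_1,\dots,y_m],
\]
a monomial algebra. When $q=2$ the multigrading forces $C$ to be formal.

\begin{lemma}\label{lem:formal}
Let $p=q=2$, let $L\subset\mathbb Z^m$ be any subgroup, and let $C=\bigoplus_{\lambda\in L}\mathcal U_\lambda$. There is a multigraded quasi-isomorphism of augmented dgas $C\to R_L$, with $y_i$ in degree $1$. Hence $\mathsf E(C)\cong\mathsf E_{R_L}$.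
\end{lemma}

\begin{proof}
Let $\|\lambda\|=\sum\lambda_i$. Every bar entry has nonzero multidegree, so $\mathcal U_\lambda$ lies in degrees $\le\|\lambda\|$, and by \eqref{eq:truncated} its cohomology is concentrated in the top degree $\|\lambda\|$. Define $\mathcal U\to H(\mathcal U)=K[x_1,\dots,x_m]$ to be zero on $\mathcal U^j_\lambda$ for $j<\|\lambda\|$ and to send an element of $\mathcal U_\lambda^{\|\lambda\|}$, which is a cocycle, to its class. This map kills coboundaries and induces the identity on cohomology. It is multiplicative, because a product of two homogeneous elements is in top degree exactly when both factors are. Restrict to the multidegrees in $L$ and rename $x_i$ as $y_i$.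
\end{proof}

\section{Dividing by a regular monomial}\label{sec:regular}

The ring $R_L$ is a domain, while the relations that we want are of the form $a_ia_j=0$. The next lemma lets us create such relations at a controlled cost.

\begin{lemma}\label{lem:regular}
Let $Q$ be a monomial algebra and $\theta\ne1$ a monomial that is not a zero divisor and not a product of two monomials $\neq1$. Let $Q'=Q/\theta Q$. Then $\theta^\vee$ is a cycle, the canonical map $\mathsf E_{Q'}\to\mathsf E_Q$ is injective, and $\mathsf E_Q$ is a free left $\mathsf E_{Q'}$-module with basis $1$ and $\omega=[\theta^\vee]$.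
\end{lemma}

\begin{proof}
We first count dimensions with Tor, and then use a derivation to show that $1$ and $\omega$ are independent.

Let $\mathfrak m=Q_+$ and $\mathfrak m'=Q'_+$, and let $J$ be the span of the monomials other than $1$ and $\theta$. Since $\theta$ is not a product, $J\supset\mathfrak m^2$, so $J$ is an ideal containing $\theta\mathfrak m$. As $Q'$-modules,
\[
\mathfrak m/\theta\mathfrak m=K\bar\theta\oplus J/\theta\mathfrak m,
\]
where $\mathfrak m$ acts as zero on $K\bar\theta$. The map $\mathfrak m/\theta\mathfrak m\to\mathfrak m/\theta Q=\mathfrak m'$ kills $\bar\theta$ and restricts to an isomorphism $J/\theta\mathfrak m\cong\mathfrak m'$.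

For $l\ge0$ the sequence $0\to\mathfrak m\to Q\to K\to0$ gives $\operatorname{Tor}^Q_{l+1}(K,K)\cong\operatorname{Tor}^Q_l(\mathfrak m,K)$; for $l=0$ this uses that $\mathfrak m\otimes_QK\to Q\otimes_QK$ is zero. The same holds for $Q'$, and the map between the two sequences gives a commutative square
\[
\begin{array}{ccc}
\operatorname{Tor}^Q_{l+1}(K,K)&\cong&\operatorname{Tor}^Q_l(\mathfrak m,K)\\
\downarrow&&\downarrow\\
\operatorname{Tor}^{Q'}_{l+1}(K,K)&\cong&\operatorname{Tor}^{Q'}_l(\mathfrak m',K).
\end{array}
\]
The right-hand map factors as $\operatorname{Tor}^Q_l(\mathfrak m,K)\to\operatorname{Tor}^{Q'}_l(\mathfrak m/\theta\mathfrak m,K)\to\operatorname{Tor}^{Q'}_l(\mathfrak m',K)$. The first map is an isomorphism: as $\theta$ is regular on $Q$ and on $\mathfrak m$, a free resolution of $\mathfrak m$ over $Q$ reduces modulo $\theta$ to a free resolution of $\mathfrak m/\theta\mathfrak m$ over $Q'$, and the two have the same tensor product with $K$. The second map is the projection of $\operatorname{Tor}^{Q'}_l(K\bar\theta,K)\oplus\operatorname{Tor}^{Q'}_l(J/\theta\mathfrak m,K)$ onto the second summand.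 So the left-hand map is surjective, with kernel $\operatorname{Tor}_l^{Q'}(K,K)$ shifted by the multidegree of $\theta$. Dually, $\mathsf E_{Q'}\to\mathsf E_Q$ is injective and, for all $l\ge0$ and all $\beta$,
\begin{equation}\label{eq:dims}
\dim\mathsf E_Q^{l,\beta}=\dim\mathsf E_{Q'}^{l,\beta}+\dim\mathsf E_{Q'}^{l-1,\,\beta-\deg\theta}.
\end{equation}

Let $\iota$ be the linear map on $\Omega_Q$ with $\iota(\theta^\vee)=1$, $\iota(b^\vee)=0$ for $b\ne\theta$, and $\iota(xy)=\iota(x)y+(-1)^{|x|}x\,\iota(y)$. Then $\iota d+d\iota$ is a derivation without signs, and on a generator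
\[
(\iota d+d\iota)(b^\vee)=\sum_{\theta r'=b}r'^\vee-\sum_{r\theta=b}r^\vee=0,
\]
because $Q$ is commutative. So $\iota$ acts on $\mathsf E_Q$. It kills $\mathsf E_{Q'}$, since $\theta^\vee$ is not a generator of $\Omega_{Q'}$. Since $\theta$ is not a product, $d(\theta^\vee)=0$, and $\iota(\omega)=1$. If $f+g\omega=0$ with $f,g\in\mathsf E_{Q'}$ homogeneous in length, then $\iota$ gives $\pm g=0$, and so $f=0$. Thus $(f,g)\mapsto f+g\omega$ is injective, and by \eqref{eq:dims} it is bijective.
\end{proof}

\begin{corollary}\label{cor:regular}
Let $n\mathbb Z^m\subset L\subset\mathbb Z^m$, and let $Z$ be a set of coordinates such that $j\epsilon_z\in L$ implies $n\mid j$ for each $z\in Z$. Let $R=R_L$ and $A=R/(y_z^n:z\in Z)$. Then $A$ is the monomial algebra whose monomials are the $y^\beta\in R$ with $\beta_z<n$ for all $z\in Z$. The map $\mathsf E_A\to\mathsf E_R$ is injective, and $\mathsf E_R$ is a free left $\mathsf E_A$-module with a basis $(\omega_I)_{I\subset Z}$ such that $\omega_\emptyset=1$ and $\omega_I$ has multidegree $n\sum_{z\in I}\epsilon_z$ and length $|I|$.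
\end{corollary}

\begin{proof}
Since $n\epsilon_z\in L$, a monomial $y^\beta$ of $R$ is divisible in $R$ by $y_z^n$ exactly when $\beta_z\ge n$. Kill the $y_z^n$ one at a time. Each intermediate ring has as monomials the $y^\beta$ with $\beta_{z'}<n$ for the coordinates $z'$ already treated, so the next $y_z^n$ is not a zero divisor. A factorization of $y_z^n$ has factors $y_z^j$ with $j\epsilon_z\in L$, so it is trivial. Apply Lemma~\ref{lem:regular} repeatedly, and let $\omega_I$ be the product of the classes $\omega$ belonging to $z\in I$, the later ones on the left.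
\end{proof}

\begin{example}\label{ex:A4}
Let $p=q=2$, $m=1$, $n=3$, $f=2$, $L=3\mathbb Z$, so $G=\mathbb F_4\rtimes\mathbb F_4^\times=A_4$. Here $\tilde\Lambda=K[t_0,t_1]/(t_0^2,t_1^2)$ with characters $\chi,\chi^2$, so $\tilde C$ is the part of $(\operatorname{Bar}\tilde\Lambda)^*$ with multidegree in $\tilde L=\{(i,j):i\equiv j\bmod3\}$, and Lemma~\ref{lem:formal} gives $\mathsf E(\tilde C)=\mathsf E_R$ for $R=R_{\tilde L}\subset K[y_0,y_1]$. The quotient $A=R/(y_0^3,y_1^3)$ is $K[u]/(u^3)$ with $u=y_0y_1$ of degree $2$. By \eqref{eq:truncated}, $\mathsf E_A=\bigwedge(x)\otimes K[y]$ with $x$ in degree $2-1=1$ and $y$ in degree $6-2=4$, and the two classes $\omega$ have degree $3-1=2$. So $H_*(\Omega B(A_4)^\wedge_2;K)$ is generated by four elements and has Poincar\'e series $(1+s)(1+s^2)^2/(1-s^4)=(1+s^2)/(1-s)$.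
\end{example}

\begin{example}\label{ex:veronese}
Let $p=q=2$, $m=2$, $n=3$, $f=2$, $L=\{(i,j):i+j\equiv0\bmod3\}$. Then $H$ is the group of scalars and $G=\mathbb F_4^2\rtimes\mathbb F_4^\times$. The quotient $A=R_L/(y_1^3,y_2^3)$ has monomials $1$, $y_1^2y_2$, $y_1y_2^2$ and $A_+^2=0$. So $d=0$ on $\Omega_A$, and $\mathsf E_A$ is free on two generators. The algebra $\mathsf E_{R_L}$ contains $\mathsf E_A$ and is generated by four elements. It is a quotient of $H_*(\Omega BG_2^\wedge;K)$ up to opposite, and lifts of two free generators generate a free algebra.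
\end{example}

\section{Syzygies over a tensor product of free algebras}\label{sec:gamma}

Suppose a monomial algebra has indecomposable monomials $a_1,\dots,a_g,c_1,\dots,c_g$ with $a_ia_j=c_ic_j=0$ and with the $a_ic_j$ nonzero and distinct. By \eqref{eq:cobar}, the generators $a_i^\vee,c_j^\vee$ are cycles, and the boundaries $d((a_ic_j)^\vee)$ make the $a_i^\vee$ anticommute with the $c_j^\vee$. This leads to the algebra
\[
\Gamma=T/I,\qquad T=K\langle a_1,\dots,a_g,c_1,\dots,c_g\rangle,\qquad I=(a_ic_j+c_ja_i:\ 1\le i,j\le g),
\]
graded by word length, with $\Gamma_+$ the part of positive degree.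

\begin{lemma}\label{lem:star}
The products $a'c'$ of a word $a'$ in the $a_i$ and a word $c'$ in the $c_j$ form a basis of $\Gamma$. Elements $\mathcal A_j,\mathcal C_l\in\Gamma$ satisfy $\sum_ja_j\mathcal A_j+\sum_lc_l\mathcal C_l=0$ if and only if there are $X_{jl}\in\Gamma$ with
\[
\mathcal A_j=\sum_lc_lX_{jl},\qquad\mathcal C_l=\sum_ja_jX_{jl}\qquad\text{for all }j,l,
\]
and then the $X_{jl}$ are unique.
\end{lemma}

\begin{proof}
The relations move every $c$ to the right of every $a$, so the $a'c'$ span. They are independent because $\Gamma$ maps to $K\langle a_i\rangle\otimes K\langle c_j\rangle$, with product $(x\otimes y)(x'\otimes y')=(-1)^{|y||x'|}xx'\otimes yy'$, and $a'c'\mapsto a'\otimes c'$. Left multiplication by $a_j$, by $c_l$ and by $a_jc_l$ sends $a'c'$ to $a_ja'c'$, to $\pm a'c_lc'$ and to $\pm a_ja'c_lc'$. Hence $\sum_ja_j\Gamma$, $\sum_lc_l\Gamma$ and $\sum_{j,l}a_jc_l\Gamma$ are free right modules on the $a_j$, the $c_l$ and the $a_jc_l$. They are spanned by the basis words with nonempty $a$-part, nonempty $c$-part, and both parts nonempty, so the third is the intersection of the first two.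 If the equation holds, then $\sum_ja_j\mathcal A_j=-\sum_lc_l\mathcal C_l$ lies in the intersection and equals $\sum a_jc_lX_{jl}=-\sum c_la_jX_{jl}$ for unique $X_{jl}$. Comparing coefficients of $a_j$ and of $c_l$ gives the formulas. The converse is the defining relation.
\end{proof}

Think of $X$ as a matrix: row $j$ determines $\mathcal A_j$ and column $l$ determines $\mathcal C_l$. If one imposes $\mathcal A_j=\mathcal C_l$ for one pair, the new equation links a row to a column and is again of the type solved by the lemma.

\begin{example}\label{ex:toy}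
Let $g=2$ and consider the right modules
\[
Z^\pm=\{(P,Q,R)\in\Gamma^3:\ (a_1\pm c_1)P+a_2Q\pm c_2R=0\}.
\]
For $Z^+$, Lemma~\ref{lem:star} with $\mathcal A=(P,Q)$ and $\mathcal C=(P,R)$ gives
\[
P=c_1X_{11}+c_2X_{12}=a_1X_{11}+a_2X_{21},\qquad Q=c_1X_{21}+c_2X_{22},\qquad R=a_1X_{12}+a_2X_{22}.
\]
The entry $X_{22}$ is free, and $X_{22}=1$ gives the syzygy $(0,c_2,a_2)$ of degree $1$. The other entries must satisfy $(a_1-c_1)X_{11}+a_2X_{21}-c_2X_{12}=0$, that is, $(X_{11},X_{21},X_{12})\in Z^-$. So $Z^+\cong\Gamma(-1)\oplus Z^-(-1)$, where $(-1)$ raises degrees by one. For $Z^-$ take $\mathcal C=(-P,-R)$; the two expressions for $P$ now give $(a_1+c_1)X_{11}+a_2X_{21}+c_2X_{12}=0$, so $Z^-\cong\Gamma(-1)\oplus Z^+(-1)$. Iterating, $Z^+$ needs exactly one new generator in each degree $\ge1$. The one in degree $2$ comes from $(0,c_2,-a_2)\in Z^-$ and is $(a_2c_2,\,c_1c_2,\,-a_1a_2)$; indeed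
\[
(a_1+c_1)a_2c_2+a_2c_1c_2-c_2a_1a_2=a_1a_2c_2-a_2c_1c_2+a_2c_1c_2-a_1a_2c_2=0,
\]
and it is not a multiple of $(0,c_2,a_2)$. The free entry $X_{22}$ exists only because there is a second $a$ and a second $c$.
\end{example}

The map $\Gamma^3\to\Gamma$ of Example~\ref{ex:toy} is what \eqref{eq:cobar} would produce from a further monomial $e$ with $a_1e=c_1e$: the three generators dual to $a_1e=c_1e$, $a_2e$, $c_2e$ have boundaries that involve $a_1+c_1$, $a_2$, $c_2$. In Section~\ref{sec:lattice} we shall see that the rings of Corollary~\ref{cor:regular} do not allow this relation but do allow a cycle of three relations $a_ie_i=c_ie_{i+1}$. We now compute the syzygies for that cycle. \emph{From here on $g=3$}, and indices in $\{1,2,3\}$ are read modulo $3$ when they are added.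

\begin{proposition}\label{prop:syz}
Let $\Phi_1$ be the free right $\Gamma$-module on the $15$ symbols $\pi_i$, $\xi_{ij}$ $(j\neq i)$, $\upsilon_{il}$ $(l\ne i-1)$, and $\Phi_0$ the free right $\Gamma$-module on $e_1,e_2,e_3$. Let $Z$ be the kernel of
\[
\partial\colon\Phi_1\to\Phi_0,\qquad\partial\pi_i=e_ia_i+e_{i+1}c_i,\qquad\partial\xi_{ij}=e_ia_j,\qquad\partial\upsilon_{il}=e_ic_l ,
\]
graded by the degree of the coefficients. Then $Z/Z\Gamma_+$ has dimension $12$ in every degree $r\ge1$.
\end{proposition}

\begin{proof}
Write an element of $\Phi_1$ as $\sum\pi_iP_i+\sum\xi_{ij}\mathcal A^i_j+\sum\upsilon_{il}\mathcal C^i_l$ and set $\mathcal A^i_i=P_i$ and $\mathcal C^i_{i-1}=P_{i-1}$. The coefficient of $e_i$ in its boundary is $\sum_ja_j\mathcal A^i_j+\sum_lc_l\mathcal C^i_l$. So $Z$ is the module of families $(\mathcal A^i_j,\mathcal C^i_l)$ that solve these three equations and satisfy $\mathcal A^i_i=\mathcal C^{i+1}_i$ for all $i$. By Lemma~\ref{lem:star} the solutions correspond to triples of matrices $X^i=(X^i_{jl})$, of degree one less, and the linking conditions become the case $r=0$ of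
\[
(\mathrm C_r)\qquad\sum_lc_lX^i_{i+r,\,l}=(-1)^r\sum_ja_jX^{i+1}_{j,\,i}\qquad(i\in\mathbb Z/3).
\]
Let $\mathcal F_r\subset\Gamma^{27}$ be the right module of triples satisfying $(\mathrm C_r)$, so that $Z\cong\mathcal F_0(-1)$.

By Lemma~\ref{lem:star}, the $i$-th equation of $(\mathrm C_r)$ holds if and only if there is a matrix $Y^i$, then unique, with
\[
X^i_{i+r,\,l}=\sum_ja_jY^i_{jl}\quad\text{for all }l,\qquad X^{i+1}_{j,\,i}=(-1)^{r+1}\sum_lc_lY^i_{jl}\quad\text{for all }j.
\]
So in $X^i$ the row $i+r$ is determined by $Y^i$, the column $i-1$ is determined by $Y^{i-1}$, and the remaining four entries are free. The entry where the row meets the column is prescribed twice, and this is the only condition on the $Y^i$: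
\[
\sum_ja_jY^i_{j,\,i-1}=X^i_{i+r,\,i-1}=(-1)^{r+1}\sum_lc_lY^{i-1}_{i+r,\,l}.
\]
With $i$ replaced by $i+1$ this is $(\mathrm C_{r+1})$ for the triple $Y$. Sending $X$ to its $12$ free entries and to $Y$ is therefore an isomorphism of graded right modules $\mathcal F_r\cong\Gamma^{12}\oplus\mathcal F_{r+1}(-1)$. Iterating, for every $M\ge0$,
\[
\mathcal F_0\cong\bigoplus_{r=0}^M\Gamma(-r)^{12}\oplus\mathcal F_{M+1}(-M-1).
\]
The last summand vanishes in degrees $\le M$, so $\mathcal F_0/\mathcal F_0\Gamma_+$ has dimension $12$ in each degree $\ge0$.
\end{proof}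

The recursion never stops because three equations on a cycle produce three overlaps, and hence three new equations.

\section{The lattice and the rings $R\to A\to A''$}\label{sec:lattice}

\subsection*{Why a cycle of length three}
In a ring $A$ as in Corollary~\ref{cor:regular}, a nonzero product of monomials has as exponent vector the sum of the exponent vectors. So $ae=ce\ne0$ forces $a=c$. A cycle of length two, $ae_1=ce_2\ne0$ and $a'e_2=c'e_1\neq0$, forces $a+a'=c+c'$ for the exponent vectors. If $aa'=0$, some coordinate $z\in Z$ of $a+a'$ is at least $n$, so that coordinate of $(a+c)+(a'+c')$ is at least $2n$, and $ac=0$ or $a'c'=0$. A cycle of length three forces $a_1+a_2+a_3=c_1+c_2+c_3$, and now there is room: $0+6+6=4+4+4$, while $6+6$ exceeds $6+4$.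

\subsection*{The group $D$ and its coordinates}
Let $D$ be the abelian group generated by nine \emph{letters} $a_i,c_j,e_k$ with the relations
\begin{equation}\label{eq:cycle}
a_i+e_i=c_i+e_{i+1}\qquad(i\in\mathbb Z/3).
\end{equation}
The first two relations express $e_2,e_3$ in the other letters, and the sum of all three is $\sum a_i=\sum c_j$. So every element of $D$ has the form
\[
[\alpha;\gamma;v]=\sum_i\alpha_ia_i+\sum_j\gamma_jc_j+ve_1\qquad(\alpha,\gamma\in\mathbb Z^3,\ v\in\mathbb Z),
\]
uniquely up to adding an integer multiple of $\mathbf 1=(1,1,1)$ to $\alpha$ and subtracting it from $\gamma$. We call $v=v(u)$ the \emph{level} of $u=[\alpha;\gamma;v]$.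

We need coordinates of two kinds. The first kind must single out the letters as the smallest elements with nonnegative coordinates. The relation $\sum a_i=\sum c_j$ suggests rows and columns of a matrix. Let $g_{ij}=1$ if $i>j$ and $g_{ij}=0$ otherwise, and define $M\colon D\to\mathbb Z^{3\times3}$ by
\[
M_{ij}[\alpha;\gamma;v]=\alpha_i+\gamma_j+vg_{ij}.
\]
Then $M(a_i)$ is the indicator matrix of row $i$, $M(c_j)$ is that of column $j$, and
\[
M(e_1)=\begin{pmatrix}0&0&0\\1&0&0\\1&1&0\end{pmatrix},\qquad
M(e_2)=\begin{pmatrix}0&1&1\\0&0&0\\0&1&0\end{pmatrix},\qquad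
M(e_3)=\begin{pmatrix}0&0&1\\1&0&1\\0&0&0\end{pmatrix}.
\]
The second kind must make the products $a_ia_j$ and $c_ic_j$ overflow, and no others. Define homomorphisms $z_k,w_k\colon D\to\mathbb Z$ by the table
\[
\begin{array}{c|ccc|ccc|ccc}
&a_1&a_2&a_3&c_1&c_2&c_3&e_1&e_2&e_3\\\hline
z_1&0&6&6&4&4&4&4&0&2\\
z_2&6&0&6&4&4&4&2&4&0\\
z_3&6&6&0&4&4&4&0&2&4\\\hline
w_1&4&4&4&0&6&6&0&4&2\\
w_2&4&4&4&6&0&6&2&0&4\\
w_3&4&4&4&6&6&0&4&2&0
\end{array}
\]
The relations \eqref{eq:cycle} hold in each row: in passing from $e_i$ to $e_{i+1}$, the value of $z_k$ changes by $z_k(a_i)-z_k(c_i)$, which is $-4$ for $i=k$ and $+2$ otherwise, and the value of $w_k$ changes by $+4$ for $i=k$ and by $-2$ otherwise.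

Fix positive integers $n,t$ with
\begin{equation}\label{eq:nt}
n>38,\qquad10t<n\le12t,
\end{equation}
and define $\varphi\colon D\to\mathbb Z^{25}$ to have the $18$ \emph{small} coordinates $\varphi_{ij\mu}=\mu M_{ij}$ $(\mu=1,2)$, the \emph{level} coordinate $\varphi_v=v$, and the six \emph{big} coordinates $tz_k$ and $tw_k$. (The purpose of the doubled copy $\mu=2$ appears in Section~\ref{sec:all}.) Let
\[
L=\varphi(D)+n\mathbb Z^{25}.
\]
For $\lambda\in\mathbb Z^{25}$ the \emph{level} is $\lambda_v$ and the \emph{height} is $h(\lambda)=\frac19\sum_{i,j,\mu}\lambda_{ij\mu}$. For $u=[\alpha;\gamma;v]$ put $h(u)=h(\varphi(u))=\frac13\sum_{i,j}M_{ij}(u)=\sum\alpha_i+\sum\gamma_j+v$, an integer. Every letter has height $1$.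

\begin{lemma}\label{lem:inj}
Let $N\ge0$ and $u\in D$. If $M(u)\equiv0\bmod N$, then $u\in ND$. In particular $M$ is injective.
\end{lemma}

\begin{proof}
We have $v=M_{12}+M_{21}-M_{11}-M_{22}\equiv0$, and then $\alpha_i+\gamma_j\equiv0$ for all $i,j$. After normalizing $\alpha_1=0$, all $\gamma_j\equiv0$ and then all $\alpha_i\equiv0$.
\end{proof}

\begin{lemma}\label{lem:units}
No unit vector lies in $L$, and if $z$ is a big coordinate and $j\epsilon_z\in L$, then $n\mid j$.
\end{lemma}

\begin{proof}
Let $\lambda\equiv\varphi(u)\bmod n$. If $\lambda$ is $j\epsilon_z$, $\epsilon_v$ or $\epsilon_{ij2}$, then $M(u)\equiv0$, so $u\in nD$ by Lemma~\ref{lem:inj} and $\lambda\equiv0$. This gives $n\mid j$ in the first case and a contradiction in the others. If $\lambda=\epsilon_{ij1}$, then $M_{ij}(u)\equiv1$ and $2M_{ij}(u)\equiv0$, so $n\mid2$, which is false.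
\end{proof}

Thus $L$ satisfies \eqref{eq:L}, and Corollary~\ref{cor:regular} applies to the six big coordinates. Membership in $L$ is a congruence condition. The next lemma says that for small height and level the congruences are equalities; this is where the size of $n$ is used.

\begin{lemma}\label{lem:lift}
Let $b\ge1$ be an integer with $n>38b$, and let $\lambda\in L\cap\mathbb N^{25}$ have $h(\lambda)\le2b$ and $\lambda_v\le b$. Then there is a unique $u\in D$ such that $\varphi(u)$ agrees with $\lambda$ on the small and level coordinates, and $\varphi(u)\equiv\lambda\bmod n$ on the big coordinates.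
\end{lemma}

\begin{proof}
The small coordinates of $\lambda$ sum to at most $18b$. Put $v=\lambda_v$ and let $\lambda\equiv\varphi(u')\bmod n$. For $i\ne k$ and $j\neq l$,
\[
\lambda_{ij1}+\lambda_{kl1}-\lambda_{il1}-\lambda_{kj1}\equiv v\,(g_{ij}+g_{kl}-g_{il}-g_{kj})\pmod n.
\]
The two sides are at most $18b$ and $2b$ in absolute value, so they are equal. Hence the matrix $N_{ij}=\lambda_{ij1}-vg_{ij}$ satisfies $N_{ij}=(N_{i1}-N_{11})+N_{1j}$, which has the form $\alpha_i+\gamma_j$. Also $\lambda_{ij2}\equiv2\lambda_{ij1}$ and $|\lambda_{ij2}-2\lambda_{ij1}|\le36b<n$, so these are equal. Take $u=[\alpha;\gamma;v]$. By Lemma~\ref{lem:inj}, $u-u'\in nD$, which gives the congruence on the big coordinates, and $u$ is unique because $M$ is injective.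
\end{proof}

\begin{lemma}\label{lem:height}
Let $u\in D$ have level $0$ or $1$ and $M_{ij}(u)\ge0$ for all $i,j$. Then $h(u)\ge0$; $h(u)=0$ only if $u=0$; and $h(u)=1$ only if $u$ is a letter.
\end{lemma}

\begin{proof}
Let $v=0$. Normalize $\min_i\alpha_i=0$, attained at $i_0$. Then $\gamma_j=M_{i_0j}\ge0$, so $h(u)=\sum\alpha_i+\sum\gamma_j$ is a sum of six nonnegative integers. It is $0$ only if $u=0$ and $1$ only if $u$ is some $a_i$ or $c_j$. Let $v=1$. Then $h(u)=1+\sum_iM_{ii}\ge1$. If $h(u)=1$, then $\gamma=-\alpha$ and $M_{ij}=\alpha_i-\alpha_j+g_{ij}\ge0$, so $\alpha_1\ge\alpha_2\ge\alpha_3\geq\alpha_1-1$. Normalizing $\alpha_3=0$ leaves $\alpha=(0,0,0),(1,0,0),(1,1,0)$, that is, $u=e_1$, $e_1+a_1-c_1=e_2$, $e_2+a_2-c_2=e_3$.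
\end{proof}

\subsection*{The rings}
Let $R=R_L$ and $A=R/(y_z^n:z\text{ big})$, graded by level and height. For a letter $u$ the vector $\varphi(u)$ is nonnegative with big coordinates at most $6t<n$, so $y^{\varphi(u)}$ is a monomial of $A$, which we also denote by $u$.

\begin{proposition}\label{prop:A}
\begin{enumerate}
\item[(a)] A monomial $b\ne1$ of $A$ of level $\le1$ has height $1$ or height $\ge2$. Those of height $1$ are $a_i,c_j$ in level $0$ and $e_k$ in level $1$.
\item[(b)] $a_ia_j=c_ic_j=0$ for all $i,j$. The products $a_ic_j$, $a_ie_k$, $c_je_k$ are nonzero, with big exponents at most $10t$.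
\item[(c)] The nine $a_ic_j$ are distinct. The only coincidences among the eighteen products $a_ie_k$, $c_je_k$ are $a_ie_i=c_ie_{i+1}$, so these give $15$ monomials.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $y^\beta$ have level $\le1$ and height $\le2$. Lemma~\ref{lem:lift} with $b=1$ gives $u\in D$ with $h(\beta)=h(u)\in\mathbb Z$. The big exponents of $y^\beta$ are the residues in $[0,n)$ of those of $\varphi(u)$, so $u$ determines $\beta$. Now apply Lemma~\ref{lem:height}.

(b) A product of two letters vanishes exactly when some big coordinate of the sum is at least $n$. For $a_ia_j$ choose $k\ne i,j$; then $tz_k(a_i+a_j)=12t\ge n$. For $c_ic_j$ use $w_k$ with $k\neq i,j$. In the other products, each row of the table has entries at most $4$ on one of the two letters and at most $6$ on the other, so all big coordinates are at most $10t<n$.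

(c) Since $\varphi$ is injective, equality of nonzero products is equality of sums in $D$. If $a_i+c_j=a_k+c_l$, then $\epsilon_i-\epsilon_k$ and $\epsilon_j-\epsilon_l$ are multiples of $\mathbf1$ with coordinate sum $0$, so $i=k$ and $j=l$. Let $u+e_k=u'+e_l$ with $u,u'\in\{a_i,c_j\}$. If $k=l$, then $u=u'$ in $D$, and the six letters are distinct because their matrices are. If $k\neq l$, we may assume $l=k+1$ after exchanging the sides, so $u-u'=a_k-c_k$. If $u=a_i$, $u'=c_j$, then $a_i+c_k=a_k+c_j$, so $i=j=k$. If $u=c_j$, $u'=a_i$, then the $\alpha$-part gives $\epsilon_i+\epsilon_k\in\mathbb Z\mathbf1$, which is false. If $u,u'$ are both $a$'s the $\gamma$-part, and if both are $c$'s the $\alpha$-part, gives $\epsilon_k\in\mathbb Z\mathbf1$, which is false.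
\end{proof}

Let $\mathcal S$ be the set consisting of $1$, the nine letters, the nine $a_ic_j$ and the $15$ products in (c). If an element of $\mathcal S$ is a product of two monomials $\ne1$ of $A$, the factors have level $\le1$ and heights $\ge1$ with sum $\le 2$, so they are letters. Hence the monomials outside $\mathcal S$ span an ideal. Let $A''$ be the quotient, a monomial algebra with basis $\mathcal S$. For Theorem~\ref{thm:two} the ring $A$ would suffice. We keep track of the small quotient $A''$ because in Section~\ref{sec:all} we can control the higher products only with values in $A''$.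

\section{Indecomposable classes and the proof of Theorem~\ref{thm:two}}\label{sec:indec}

For an algebra $\mathcal E$ graded by height let $\mathcal E_{>0}$ be the part of positive height and $(\mathcal E_{>0})^2$ the span of products of two of its elements.

\begin{proposition}\label{prop:key}
For every integer $h\ge4$ there is a cycle $\eta_h\in\Omega_{A''}$ of level $1$ and height $h$ whose class in $\mathsf E_A$ does not lie in $((\mathsf E_A)_{>0})^2$.
\end{proposition}

We know $A$ only in heights $\le2$, so we cannot compute $\mathsf E_A$. The proof isolates a quotient of the level $1$ part of $\Omega_A$ in which the unknown monomials do no harm and the map of Proposition~\ref{prop:syz} appears as a differential.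

\begin{proof}
Let $\mathcal N_h^\vee$ be the span of the generators $\nu^\vee$ with $\nu$ a monomial of $A$ of level $1$ and height $h$, and $\mathcal N^\vee=\bigoplus_h\mathcal N^\vee_h$. Let $F$ be the level $0$ part of $\Omega_A$, a sub-dga, and $\mathcal P=F\otimes\mathcal N^\vee\otimes F$ the level $1$ part, a dg $F$-bimodule. We write $a_i,c_j,e_k$ for the generators $a_i^\vee,c_j^\vee,e_k^\vee$, which are cycles. A product without the sign $\vee$ is a word.

\emph{Step 1: strands.} Define the \emph{strand} of a word as its height minus its length. The differential lowers it by $1$. A generator $b^\vee$ of level $\le1$ has strand $h(b)-1$, which is $0$ or $\ge1$ by Proposition~\ref{prop:A}(a). So $F$ and $\mathcal P$ are graded by strands in $\{0\}\cup[1,\infty)$, and $F_0=T$. The space $F_1$ is spanned by the words with one generator $b^\vee$ of height $2$ and all others of height $1$. By Proposition~\ref{prop:A}(b),(c), $d(b^\vee)=a_ic_j+c_ja_i$ if $b$ is the monomial $a_ic_j$ of $A$, and $d(b^\vee)=0$ otherwise. Hence $d(F_1)=I$. The map $F\to\Gamma$ that is the quotient map on $T$ and zero on positive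 strands is multiplicative and kills $d(F)$, so it is a map of dgas for the zero differential on $\Gamma$.

\emph{Step 2: a bimodule complex and a one-sided complex.} Let $\mathcal M=\Gamma\otimes_F\mathcal P\otimes_F\Gamma=\Gamma\otimes\mathcal N^\vee\otimes\Gamma$, with projection $\Psi\colon\mathcal P\to\mathcal M$. Its strand $s$ part is $\mathcal M_s=\Gamma\otimes\mathcal N^\vee_{s+1}\otimes\Gamma$, and
\[
d(\nu^\vee)=\sum_{r\nu'=\nu}\big(r\,\nu'^\vee+\nu'^\vee r\big),\qquad d(x\,\nu^\vee x')=(-1)^{|x|}x\,d(\nu^\vee)\,x',
\]
where the sum runs over factorizations in $A$ with $r\in\{a_i,c_j\}$; level $0$ factors of greater height map to zero in $\Gamma$. Let $\mathcal K=\mathcal M/\Gamma_+\mathcal M=\mathcal N^\vee\otimes\Gamma$, with projection $\tau\colon\mathcal M\to\mathcal K$. It is a complex of free right $\Gamma$-modules, $\mathcal K_s=\mathcal N^\vee_{s+1}\otimes\Gamma$, with $\partial(\nu^\vee x)=\sum_{r\nu'=\nu}\nu'^\vee rx$.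

\emph{Step 3: generators of $H_1(\mathcal K)$.} Put $\pi_i=(a_ie_i)^\vee=(c_ie_{i+1})^\vee$, $\xi_{ij}=(a_je_i)^\vee$ for $j\ne i$, and $\upsilon_{il}=(c_le_i)^\vee$ for $l\ne i-1$. By Proposition~\ref{prop:A}(c) these are the duals of the $15$ products, and $\partial$ acts on them as in Proposition~\ref{prop:syz}, with $\mathcal K_0=\Phi_0$. The other monomials of level $1$ and height $2$ are not products of letters, so $\partial$ kills their duals. Hence $\mathcal K_1=\Phi_1\oplus\Phi'$ and $Z_1:=\ker(\mathcal K_1\to\mathcal K_0)=Z\oplus\Phi'$, where $\Phi'$ is free on generators of height $2$. By Proposition~\ref{prop:syz} with $r=h-2$ there is $\kappa\in Z$ of height $h$ with $\kappa\notin Z\Gamma_+$, and so $\kappa\notin Z_1\Gamma_+$. The boundaries of height $h$ are combinations of $\partial(\nu^\vee x)=\partial(\nu^\vee)x$ with $\nu^\vee\in\mathcal N_3^\vee$ and $|x|=h-3\ge1$, so they lie in $Z_1\Gamma_+$. This is where $h\ge4$ is used. Therefore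
\begin{equation}\label{eq:kappa}
[\kappa]\notin H_1(\mathcal K)\,\Gamma_+ .
\end{equation}

\emph{Step 4: a section of $\tau$.} To lift $\kappa$ to $\mathcal M$ we use the symmetry of $d(\nu^\vee)$, which comes from the commutativity of $A$: it is a sum of graded commutators. For $m\in\mathcal M$ of length $|m|$ and $x\in\{a_i,c_j\}$ put $m\triangleleft x=mx-(-1)^{|m|}xm$. This defines a right action of the free algebra $T$. For $a=a_i$, $c=c_j$,
\begin{align*}
(m\triangleleft a)\triangleleft c&=mac-(-1)^{|m|}amc+(-1)^{|m|}cma-cam,\\
(m\triangleleft c)\triangleleft a&=mca-(-1)^{|m|}cma+(-1)^{|m|}amc-acm,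
\end{align*}
and the sum is $m(ac+ca)-(ac+ca)m=0$. So $\triangleleft$ is a right action of $\Gamma$. It commutes with $d$, since $d(m\triangleleft x)=(dm)x+(-1)^{|m|}x\,dm=(dm)\triangleleft x$, and $d(\nu^\vee)=\sum\nu'^\vee\triangleleft r$ because $|\nu'^\vee|=1$. Define $\sigma\colon\mathcal K\to\mathcal M$ by $\sigma(\nu^\vee x)=\nu^\vee\triangleleft x$ for $x\in\Gamma$. Then $d\sigma(\nu^\vee x)=\sum(\nu'^\vee\triangleleft r)\triangleleft x=\sigma\partial(\nu^\vee x)$, so $\sigma$ is a chain map. Since $\tau(m\triangleleft x)=\tau(m)x$, we have $\tau\sigma=\mathrm{id}$.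

\emph{Step 5: lifting to $\Omega_{A''}$.} The cycle $\sigma\kappa$ involves only the $15$ generators $\pi_i,\xi_{ij},\upsilon_{il}$. Lift it to an element $\tilde\kappa\in T\otimes\mathcal N_2^\vee\otimes T$ of height $h$ involving only these. Then $d\tilde\kappa\in T\otimes\mathcal N_1^\vee\otimes T$ and $\Psi(d\tilde\kappa)=d\sigma\kappa=0$, so $d\tilde\kappa\in I\otimes\mathcal N_1^\vee\otimes T+T\otimes\mathcal N_1^\vee\otimes I$. For words $x,x',x''\in T$ we have $x(a_ic_j+c_ja_i)x'e_kx''=\pm d\big(x(a_ic_j)^\vee x'e_kx''\big)$, and the mirror formula holds on the other side of $e_k$. So $d\tilde\kappa=d\kappa'$, where $\kappa'$ has height $h$ and is a combination of words in the letters and one generator $(a_ic_j)^\vee$. Then $\Psi(\kappa')=0$, and $\eta_h=\tilde\kappa-\kappa'$ is a cycle in $\Omega_{A''}$ of level $1$, height $h$ and strand $1$ with $\Psi(\eta_h)=\sigma\kappa$.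

\emph{Step 6: $[\eta_h]$ is indecomposable.} Suppose $[\eta_h]$ is a sum of products of elements of positive height. We may take all factors homogeneous for level, height and strand, and all products of level $1$ and strand $1$. In each product one factor $f$ lies in $H(F)$ and the other, $g$, in $H(\mathcal P)$. The map $\Psi_*$ is a bimodule map over $H(F)\to\Gamma$. If $f$ has positive strand, it maps to $0$ in $\Gamma$ and the product is killed by $\Psi_*$. Otherwise $f$ has strand $0$ and positive height, so it maps into $\Gamma_+$, and $g$ has strand $1$. Hence $[\sigma\kappa]\in\Gamma_+H_1(\mathcal M)+H_1(\mathcal M)\Gamma_+$. The map $\tau_*$ kills the first summand and is right $\Gamma$-linear, so $[\kappa]=\tau_*[\sigma\kappa]\in H_1(\mathcal K)\Gamma_+$. This contradicts \eqref{eq:kappa}.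
\end{proof}

Indecomposability must now be carried from $\mathsf E_A$ up to $\mathsf E_R$, and to any algebra that lies between $\mathsf E_{A''}$ and $\mathsf E_R$. This works because the classes $\omega_I$ of Corollary~\ref{cor:regular} have height $0$.

\begin{proposition}\label{prop:criterion}
Let $\mathcal E$ be an algebra graded by a height with values in the nonnegative rationals, with height-preserving algebra maps $\mathsf E_{A''}\to\mathcal E\to\mathsf E_R$ whose composite is the canonical map. Then $\mathcal E$ is not finitely generated, and every algebra that surjects onto $\mathcal E$ contains a free algebra on two generators.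
\end{proposition}

\begin{proof}
The canonical map factors through $\mathsf E_A$, which we regard as a subalgebra of $\mathsf E_R$. Suppose $\mathcal E$ has finitely many generators, which we may take homogeneous of heights $\le h_0$. An element of height $h>h_0$ is a combination of monomials of height $h$ in the generators. Each of them contains at least two generators of positive height, and cutting it after the first one shows that it lies in $(\mathcal E_{>0})^2$. Apply this to the image of $[\eta_h]$ for an integer $h>\max(h_0,4)$, and map to $\mathsf E_R$: we get $[\eta_h]=\sum_jf_jg_j$ with $f_j,g_j\in\mathsf E_R$ homogeneous of positive height. Let $\operatorname{pr}\colon\mathsf E_R=\bigoplus_I\mathsf E_A\omega_I\to\mathsf E_A$ be the projection onto the summand $I=\emptyset$. It is left $\mathsf E_A$-linear and preserves heights. Write $f_j=\sum_If_{j,I}\,\omega_I$. Since $\omega_I$ has height $0$, the $f_{j,I}$ have the height of $f_j$ and the $\omega_Ig_j$ have the height of $g_j$. So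
\[
[\eta_h]=\operatorname{pr}[\eta_h]=\sum_{j,I}f_{j,I}\operatorname{pr}(\omega_Ig_j)\in((\mathsf E_A)_{>0})^2,
\]
which contradicts Proposition~\ref{prop:key}.

The cycles $a_1^\vee,a_2^\vee\in\Omega_{A''}$ define a map $K\langle X_1,X_2\rangle\to\mathsf E_{A''}$. Its composite to $\mathsf E_A$ lands in the subalgebra $H(F)$, and the further composite with $H(F)\to\Gamma$ sends $X_i$ to $a_i$, so it is injective by Lemma~\ref{lem:star}. Hence $K\langle X_1,X_2\rangle\to\mathsf E_A\subset\mathsf E_R$ is injective, and so is $K\langle X_1,X_2\rangle\to\mathcal E$. If $\mathcal E'\to\mathcal E$ is surjective, lift the images of $X_1,X_2$; the resulting map $K\langle X_1,X_2\rangle\to\mathcal E'$ is injective because its composite to $\mathcal E$ is.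
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Take $p=q=2$, $n=47$, $t=4$, so that $47>38$ and $40<47\le48$, and $f=23$, since $2^{23}-1=8388607=47\cdot178481$. Let $G$ be the group of Section~\ref{sec:groups} for the lattice $L$ of Section~\ref{sec:lattice}, which satisfies \eqref{eq:L} by Lemma~\ref{lem:units}. Then $V=\mathbb F_{2^{23}}^{25}$ is elementary abelian and $H\le\mu_{47}^{25}$ is abelian of odd order. By Lemma~\ref{lem:formal}, $\mathsf E(C)\cong\mathsf E_R$, and Proposition~\ref{prop:criterion} with $\mathcal E=\mathsf E_R$ shows that it is not finitely generated. By Proposition~\ref{prop:groups} it is a quotient of $H_*(\Omega BG^\wedge_2;K)$ up to opposite, so this algebra is not finitely generated either. The reduction to $K$ in the introduction gives the claim for every $k$.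
\end{proof}

By the last part of Proposition~\ref{prop:criterion}, $H_*(\Omega BG^\wedge_2;K)$ contains a free algebra on two generators for this group as well.

\section{All primes}\label{sec:all}

For $q\ge3$ the ring $H(C)$ has exterior classes as well as the polynomial part $R$, and the argument of Lemma~\ref{lem:formal} is not available. We replace $C$ by its cohomology with the transferred $A_\infty$-structure and place $\mathsf E(C)$ between $\mathsf E_{A''}$ and $\mathsf E_R$.

\subsection*{$A_\infty$-algebras}
An $A_\infty$-algebra is a graded vector space $W$ with maps $m_N\colon W^{\otimes N}\to W$ of degree $2-N$, for $N\ge1$, such that the coderivation that they define on $\operatorname{Bar}W=\bigoplus_{l\ge0}W^{\otimes l}$ has square zero. Here $W$ plays the role of an augmentation ideal: for an augmented dga $C$, the space $C_+$ with $m_1=d$, $m_2$ the product and $m_N=0$ for $N\ge3$ gives back $\operatorname{Bar}C$. We assume that $W$ is graded by $\mathbb N^m\setminus\{0\}$, finite-dimensional in each multidegree, with all $m_N$ preserving the multidegree, and we let $\mathsf E(W)$ be the multigraded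 dual of $H(\operatorname{Bar}W)$. An $A_\infty$-morphism $W\to W'$ is a map of dg coalgebras $\operatorname{Bar}W\to\operatorname{Bar}W'$, given by components $f_N\colon W^{\otimes N}\to W'$; it induces an algebra map $\mathsf E(W')\to\mathsf E(W)$. It preserves the length filtration and induces $f_1^{\otimes l}$ on the graded pieces, so if $f_1$ is a quasi-isomorphism the proof of Lemma~\ref{lem:bar} shows that $\mathsf E(W')\cong\mathsf E(W)$. A \emph{strict} morphism is a linear map $f$ of degree $0$ with $fm_N=m_Nf^{\otimes N}$ for all $N$; it is an $A_\infty$-morphism with $f_1=f$ and $f_N=0$ for $N\geq2$.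

Kadeishvili's theorem (homotopy transfer) says the following. Given a contraction of the complex $C_+$ onto its cohomology, there are an $A_\infty$-structure on $H(C_+)$, with $m_1=0$ and $m_2$ the induced product, and an $A_\infty$-morphism $H(C_+)\to C_+$ whose component $f_1$ is the chosen inclusion of cohomology. All $m_N$ and $f_N$ are sums of composites of the product and the maps of the contraction. If the contraction is chosen in each multidegree separately, they preserve the multidegree.

\subsection*{Parameters}
Choose a power $q\ge7$ of $p$ and an integer $n\equiv1\bmod q$ with $n>\max(38q,420)$; then $p\nmid n$. Put $\rho=n-\frac{n-1}q$, so that $q\rho\equiv1\bmod n$ and $\rho<n$. Since $\rho>n(1-\frac1q)\ge\frac67n$,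
\[
\frac\rho{10}-\frac n{12}>n\Big(\frac6{70}-\frac1{12}\Big)=\frac n{420}>1,
\]
so there is an integer $t$ with
\begin{equation}\label{eq:rho}
n\le12t,\qquad10t<\rho<n.
\end{equation}
In particular \eqref{eq:nt} holds. (The bound on $q$ is needed: \eqref{eq:rho} gives $\frac56n<\rho=n-\frac nq+\frac1q$, that is, $n(6-q)<6$, which fails for $q\le5$.) Let $L,R,A,A''$ be as in Section~\ref{sec:lattice}, and $G$, $C$ as in Section~\ref{sec:groups}.

By \eqref{eq:truncated}, $W=H(C_+)$ has as basis the elements $x^\delta y^\beta\neq1$ with $\delta\in\{0,1\}^{25}$, $\beta\in\mathbb N^{25}$ and multidegree $\lambda=\delta+q\beta\in L$; the degree is $\sum\delta_i+2\sum\beta_i$. Since $q$ is a unit modulo $n$, $q\beta\in L$ if and only if $\beta\in L$. So the part with $\delta=0$ is $R_+$, with $y_i$ in degree $2$ and multidegree $q\epsilon_i$. We grade $R$, $A$, $A''$ in this way and give multidegree $\lambda$ the height $h(\lambda)/q$, so that $y^\beta$ keeps its height $h(\beta)$. Equip $W$ with a multigraded transferred $A_\infty$-structure; then $\mathsf E(C)\cong\mathsf E(W)$.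

\subsection*{The shape of the higher products}
The two gradings restrict the $m_N$ severely. For one variable they allow $m_q(x,\dots,x)$ to be a multiple of $y$, and the next lemma says that every higher product trades $q$ copies of some $x_i$ for one $y_i$ in this way.

\begin{lemma}\label{lem:shape}
Suppose $x^\delta y^\beta$ occurs with nonzero coefficient in $m_N$ of the inputs $x^{\delta(s)}y^{\beta(s)}$, $1\le s\le N$, and let $X_i=\sum_s\delta_i(s)$ be the number of inputs that contain $x_i$. Then there are integers $k_i\ge0$ with
\[
X_i=\delta_i+qk_i,\qquad\beta_i=\sum_s\beta_i(s)+k_i,\qquad N-2=(q-2)\sum_ik_i .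
\]
In particular, if $N\ge3$, there is an $i$ with $k_i\ge1$ and $X_i\ge q$.
\end{lemma}

\begin{proof}
Put $k_i=\beta_i-\sum_s\beta_i(s)$. Comparing multidegrees gives $X_i-\delta_i=qk_i$, and $k_i\ge0$ because $X_i-\delta_i\ge-1>-q$. Comparing degrees gives $2-N=\sum_i(\delta_i-X_i)+2\sum_ik_i=-(q-2)\sum_ik_i$.
\end{proof}

If all inputs lie in $R_+$, then all $X_i=0$, so $m_N$ vanishes on them for $N\ge3$. Hence the inclusion $R_+\subset W$ is a strict morphism. In the other direction, define $g\colon W\to A''_+$ by $g(x^\delta y^\beta)=0$ for $\delta\ne0$ and by letting $g(y^\beta)$ be the class of $y^\beta$. The idea of the next lemma is that the lattice forces an input containing $x_z$ to contain a large power of $y_z$, so that $q$ such inputs produce $y_z^n$, which is zero in $A$.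

\begin{lemma}\label{lem:strict}
The map $g$ is a strict $A_\infty$-morphism.
\end{lemma}

\begin{proof}
The elements $x^\delta y^\beta$ with $\delta\ne0$ span an ideal of $H(C)$ with quotient $R$, so $g$ is multiplicative for $m_2$. It remains to show that $g\circ m_N=0$ for $N\ge3$. Suppose that $y^\beta\in\mathcal S$ occurs in $m_N$ of inputs $x^{\delta(s)}y^{\beta(s)}$, with multidegrees $\lambda(s)=\delta(s)+q\beta(s)\in L\cap\mathbb N^{25}$ summing to $q\beta$. Choose $z$ with $k_z\ge1$ and $X_z\geq q$ as in Lemma~\ref{lem:shape}.

\emph{The coordinate $z$ is big.} We have $h(\lambda(s))\le h(q\beta)\le2q$ and $\lambda_v(s)\le q$. Since $n>38q$, Lemma~\ref{lem:lift} with $b=q$ gives $u_s\in D$ such that $\varphi(u_s)$ equals $\lambda(s)$ on the small and level coordinates and is congruent to it modulo $n$ on the big ones. Every coordinate of $\lambda(s)$ is $\equiv0$ or $1$ modulo $q$, and this applies to both $M_{ij}(u_s)$ and $2M_{ij}(u_s)$. If $M_{ij}(u_s)\equiv1$, then $2\equiv0$ or $1$ modulo $q$, which is false. So $M(u_s)\equiv0\bmod q$; this is the purpose of the doubled coordinates. By Lemma~\ref{lem:inj},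 $u_s=qu_s'$ with $u'_s\in D$. All small and level coordinates of $\lambda(s)$ are then divisible by $q$, so $\delta(s)$ vanishes on them. Since $X_z>0$, the coordinate $z$ is big.

\emph{The bound $0\le\varphi_z(u'_s)\le10t$.} The monomial $y^\beta\in\mathcal S$ has $\beta=\varphi(u)$, where $u$ is a letter or a sum of two letters with nonzero product in $A$. The elements $qu$ and $\sum_su_s$ have the same image under $M$, so $u=\sum_su'_s$ by Lemma~\ref{lem:inj}. Each $u'_s$ has $M_{ij}(u'_s)\ge0$ and level $\lambda_v(s)/q\in\{0,1\}$. By Lemma~\ref{lem:height} the heights $h(u'_s)$ are nonnegative integers, with sum $h(u)\le2$, and $u_s'$ is $0$ or a letter unless $h(u'_s)=2$. In that case the other summands have height $0$ and vanish, so $u'_s=u$. The bound follows from the table and Proposition~\ref{prop:A}(b).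

\emph{The overflow.} Let the input $s$ contain $x_z$. Then $1+q\beta_z(s)\equiv q\varphi_z(u'_s)\bmod n$. Multiplying by $\rho$ gives $\beta_z(s)\equiv\varphi_z(u'_s)-\rho$, and by \eqref{eq:rho}
\[
-n<-\rho\le\varphi_z(u'_s)-\rho<0 .
\]
As $\beta_z(s)\ge0$, we get $\beta_z(s)\ge\varphi_z(u'_s)-\rho+n\ge n-\rho=\frac{n-1}q$. At least $q$ inputs contain $x_z$, so $\beta_z\ge q\cdot\frac{n-1}q+k_z\ge n$. This is impossible for a monomial $y^\beta$ of $A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
The group $V\cong(\mathbb Z/q)^{25f}$ is homocyclic and $H$ is an abelian $p'$-group. The strict morphisms $R_+\subset W\xrightarrow{\;g\;}A''_+$ preserve multidegrees and compose to the quotient map $R_+\to A''_+$. They induce height-preserving algebra maps $\mathsf E_{A''}\to\mathsf E(W)\to\mathsf E_R$ whose composite is the canonical map. By Proposition~\ref{prop:criterion}, $\mathsf E(C)\cong\mathsf E(W)$ is not finitely generated, and $\mathsf E(\tilde C)$, which surjects onto it by Proposition~\ref{prop:groups}, is not finitely generated and contains a free algebra on two generators. Up to opposite,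 $\mathsf E(\tilde C)$ is $H_*(\Omega BG^\wedge_p;K)$ for any algebraically closed field $K$ of characteristic $p$, and the reduction in the introduction extends the failure of finite generation to every $k$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{loops}
\emph{An algebraic model for chains on $\Omega BG^\wedge_p$},
\texttt{https://hopf.math.purdue.edu/Benson/loops.pdf}.

\end{thebibliography}
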